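\title{Vertex-distinguishing VI-total colorings need at most one color beyond the counting bound}

\begin{abstract}
Color the edges of a graph $G$ properly and its vertices arbitrarily, and require that the sets of colors seen at the vertices (on the vertex itself and on its edges) be pairwise distinct. Counting the available sets gives a lower bound $\zeta(G)$ for the number of colors. We prove the conjecture that $\zeta(G)+1$ colors suffice for every finite simple graph of order at least~$2$; the extra color is needed only on vertices. The proof reserves color sets in advance, minimizes a sum of squares that measures the mismatch between an edge coloring and the reservations, and uses exchanges of two colors that act on both at once. The argument extends to loopless multigraphs and to several colors per vertex. Complete graphs show that both $\zeta(G)$ and $\zeta(G)+1$ occur for infinitely many connected graphs.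
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite. We write $[k]=\{1,\dots,k\}$, with $[0]=\emptyset$, and $\binom lj=0$ for $j>l$. An edge coloring is \emph{proper} if any two distinct edges with a common endpoint have different colors, and the \emph{chromatic index} $\chi'(G)$ is the least number of colors in a proper edge coloring of $G$. The minimum and maximum degree of $G$ are $\delta$ and $\Delta$, and for $d\ge0$ we let $n_d$ be the number of vertices of degree~$d$.

Let $G=(V,E)$ be a simple graph of order at least~$2$. A \emph{VI-total coloring} of $G$ with $k$ colors is a map $f\colon V\cup E\to[k]$ whose restriction to $E$ is a proper edge coloring; no condition is imposed on the colors of the vertices. The \emph{color set} of a vertex $x$ is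
\[
C(x)=\{f(x)\}\cup\{f(e): e\in E \text{ is incident with } x\}.
\]
The coloring is \emph{vertex-distinguishing} if $C(x)\ne C(y)$ for any two distinct vertices $x,y$. A vertex-distinguishing VI-total coloring with $k$ colors is called a \emph{$k$-VDVIT coloring}, and $\chi^{vi}_{vt}(G)$ is the least $k$ for which $G$ has one.

A lower bound comes from counting sets. The edges at $x$ carry $\deg x$ different colors, and $f(x)$ either repeats one of them or adds a new one, so $|C(x)|\in\{\deg x,\deg x+1\}$. Vertices of degrees $d$ and $d+1$ compete for the sets of size $d+1$, so one should count over intervals of degrees. In an $l$-VDVIT coloring the vertices with degree between $\alpha$ and $\beta$ have distinct color sets, which are subsets of $[l]$ of size between $\alpha$ and $\beta+1$. Hence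
\begin{equation}\label{eq:zeta}
\binom l\alpha+\binom l{\alpha+1}+\dots+\binom l{\beta+1}\ \ge\ n_\alpha+n_{\alpha+1}+\dots+n_\beta\qquad\text{for all }\delta\le\alpha\le\beta\le\Delta .
\end{equation}
Let $\zeta(G)$ be the least integer $l\ge0$ that satisfies \eqref{eq:zeta}. It exists because $\binom l{\beta+1}\to\infty$, and it is positive because for $l=0$, $\alpha=\delta$, $\beta=\Delta$ the left side is at most $1$ and the right side is $|V|\ge2$. The count above is the known bound $\zeta(G)\le\chi^{vi}_{vt}(G)$.

The number $\zeta(G)$ depends only on the degree sequence. It tells us when distinct sets of the admissible sizes can be handed out to the vertices, and it ignores the demand that these sets come from a proper edge coloring. Equality $\chi^{vi}_{vt}=\zeta$ holds for $K_2$: one color gives too few sets, and the sets $\{1\}$, $\{1,2\}$ work. It fails for the edgeless graph on $n\ge 2$ vertices, where $\chi^{vi}_{vt}=n$ but \eqref{eq:zeta} reads $1+l\ge n$ and gives $\zeta=n-1$; the empty set is counted although it is never a color set. It also fails for $K_4$, for a reason of parity (Proposition~\ref{prop:Kn}). In both examples one further color repairs the defect, and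 there is a reason to expect this in general. A new color $\infty$, used on vertices only, creates for \emph{every} possible set $D$ of edge colors one new color set $D\cup\{\infty\}$. One extra color therefore makes up for a shortage of one set at all $D$ simultaneously. The following conjecture is posed in \cite{problem}:
\begin{quote}
\emph{For every simple graph $G$ of order at least $2$, $\chi^{vi}_{vt}(G)$ equals $\zeta(G)$ or $\zeta(G)+1$.}
\end{quote}
We prove it.

\begin{theorem}\label{thm:main}
Let $G$ be a simple graph of order at least $2$ and let $l=\zeta(G)$. Then $G$ has an $(l+1)$-VDVIT coloring in which one of the $l+1$ colors occurs on no edge. Hence $\zeta(G)\le\chi^{vi}_{vt}(G)\le\zeta(G)+1$.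
\end{theorem}

The proof uses simplicity of $G$ only to compare $\zeta(G)$ with $\chi'(G)$, and it hardly notices that a vertex has exactly one color of its own. We therefore prove a more general statement. Let $G$ be a loopless multigraph with at least one vertex, in which degrees count parallel edges, and let $r\ge1$ be an integer. For an edge coloring $\varphi$ let $E_\varphi(x)$ be the set of colors on the edges at $x$; if $\varphi$ is proper, then $|E_\varphi(x)|=\deg x$. A \emph{distinguishing $r$-coloring with $k$ colors} consists of a proper edge coloring $\varphi\colon E\to[k]$ and sets $A(x)\subseteq[k]$ with $1\le|A(x)|\le r$ such that the sets $C(x)=A(x)\cup E_\varphi(x)$, $x\in V$, are pairwise distinct. Let $\chi_r(G)$ be the least $k$ for which one exists, and let $\zeta_r(G)$ be the least $l\ge0$ with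
\begin{equation}\label{eq:zetar}
\sum_{j=\alpha}^{\beta+r}\binom lj\ \ge\ n_\alpha+\dots+n_\beta\qquad\text{for all }\delta\le\alpha\le\beta\le\Delta .
\end{equation}

\begin{theorem}\label{thm:general}
Let $G$ be a loopless multigraph with at least one vertex, let $r\ge1$, and let $l=\max\{\chi'(G),\zeta_r(G)\}$. Then
\[
l\ \le\ \chi_r(G)\ \le\ l+1,
\]
and $G$ has a distinguishing $r$-coloring with $l+1$ colors in which one color occurs on no edge.
\end{theorem}

The lower bound is immediate. A distinguishing $r$-coloring with $k$ colors contains a proper edge coloring, so $k\ge\chi'(G)$; and since $\deg x\le|C(x)|\le\deg x+r$, the count that led to \eqref{eq:zeta} gives \eqref{eq:zetar} for $l=k$, so $k\ge\zeta_r(G)$. The content of the theorem is the existence statement. Neither of the two values in Theorem~\ref{thm:main} can be omitted, even for connected graphs.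

\begin{proposition}\label{prop:Kn}
For $n\ge2$ we have $\zeta(K_n)=n$. Moreover $\chi^{vi}_{vt}(K_n)=n$ if $n$ is odd or $n=2$, and $\chi^{vi}_{vt}(K_n)=n+1$ if $n\ge4$ is even.
\end{proposition}

Section~\ref{sec:index} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:general}. Section~\ref{sec:states} reduces Theorem~\ref{thm:general} to a balancing statement, Proposition~\ref{prop:balance}, which is proved in Sections~\ref{sec:two} and~\ref{sec:global}. Section~\ref{sec:Kn} treats complete graphs. A reader interested only in Theorem~\ref{thm:main} may take $G$ simple and $r=1$ throughout; no step becomes shorter.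

\section{The counting bound and the chromatic index}\label{sec:index}

We want to color the edges with $\zeta(G)$ colors, so we need $\zeta(G)\ge\chi'(G)$. We use two theorems on simple graphs. Vizing's theorem states that $\chi'(G)\le\Delta+1$. Fournier's theorem \cite{Fournier} states that $\chi'(G)=\Delta$ if the vertices of maximum degree induce a forest.

\begin{lemma}\label{lem:index}
Let $G$ be a simple graph of order at least $2$. Then $\zeta(G)\ge\Delta$, and $\zeta(G)\ge\Delta+1$ if $n_\Delta\ge2$. Consequently $\zeta(G)\ge\chi'(G)$.
\end{lemma}

\begin{proof}
For $\alpha=\beta=\Delta$, condition \eqref{eq:zeta} reads $\binom l\Delta+\binom l{\Delta+1}\ge n_\Delta\ge1$. The left side is $0$ for $l<\Delta$ and $1$ for $l=\Delta$, which gives the first two statements. If $n_\Delta\ge2$, then $\zeta(G)\ge\Delta+1\ge\chi'(G)$ by Vizing's theorem. If $n_\Delta=1$, the single vertex of maximum degree induces a forest, and $\zeta(G)\ge\Delta=\chi'(G)$ by Fournier's theorem.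
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:general}]
Take $r=1$. A distinguishing $1$-coloring is a VDVIT coloring with $A(x)=\{f(x)\}$, and \eqref{eq:zetar} becomes \eqref{eq:zeta}. So $\chi_1(G)=\chi^{vi}_{vt}(G)$ and $\zeta_1(G)=\zeta(G)$, and $\max\{\chi'(G),\zeta_1(G)\}=\zeta(G)$ by Lemma~\ref{lem:index}.
\end{proof}

\begin{remark}
For multigraphs the term $\chi'(G)$ in Theorem~\ref{thm:general} cannot be dropped. Replace each edge of a triangle by $m\ge3$ parallel edges. Any two edges share an endpoint, so $\chi_1\ge\chi'=3m$. All three vertices have degree $2m$, and $\binom{2m+1}{2m}+\binom{2m+1}{2m+1}\ge3$, so $\zeta_1\le 2m+1$ and $\chi_1>\zeta_1+1$.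
\end{remark}

\section{Reserved sets}\label{sec:states}

From now until the end of Section~\ref{sec:global}, $G$, $r$ and $l=\max\{\chi'(G),\zeta_r(G)\}$ are as in Theorem~\ref{thm:general}. Condition \eqref{eq:zetar} holds for this $l$, because $\binom lj$ is nondecreasing in $l$. The colors are $[l]\cup\{\infty\}$, where $\infty$ stands for $l+1$.

Let $\varphi$ be a proper edge coloring with colors in $[l]$. A vertex $x$ with $E_\varphi(x)=D$ can be given as its color set any nonempty $S\supseteq D$ with $|S\setminus D|\le r$. The same $S$ is usable for several sets $D$, but it may be used only once. We settle this competition in advance by deciding, for each $S\subseteq[l]$, the set $D$ for which it is kept.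

\begin{definition}\label{def:state}
A \emph{state} is a pair $\sigma=(\varphi,a)$. Here $\varphi\colon E\to[l]$ is a proper edge coloring, and $a$ is a map defined on some of the subsets of $[l]$, the \emph{reserved} sets, such that
\begin{itemize}
\item[(S1)] $a(S)\subseteq S$ and $|S\setminus a(S)|\le r$ for every reserved set $S$;
\item[(S2)] for every $d\ge0$, exactly $n_d$ reserved sets $S$ have $|a(S)|=d$.
\end{itemize}
We say that $S$ is \emph{reserved for} $a(S)$. Sets that are not reserved are \emph{free}. The empty set may be reserved.
\end{definition}

No relation between $\varphi$ and $a$ is required. The two hypotheses on $l$ are used only in the next lemma. Recall Hall's theorem: a finite bipartite graph with parts $P$ and $Q$ has a matching covering $P$ if and only if every $X\subseteq P$ has at least $|X|$ neighbors in $Q$.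

\begin{lemma}\label{lem:exist}
States exist.
\end{lemma}

\begin{proof}
Since $l\ge\chi'(G)$, there is a proper edge coloring $\varphi\colon E\to[l]$. To construct $a$, join each vertex $x$ of $G$ to all sets $S\subseteq[l]$ with $\deg x\le|S|\le\deg x+r$. We check Hall's condition. Let $X\subseteq V$ and let $J$ be the set of degrees of vertices in $X$. The neighbors of $X$ are the sets whose size lies in $U=\bigcup_{j\in J}\{j,\dots,j+r\}$. Split $U$ into maximal intervals of consecutive integers, and let $I$ be one of them. Each $j\in J\cap I$ has $\{j,\dots,j+r\}\subseteq I$, and $I$ is the union of these blocks. So $I=\{\alpha,\dots,\beta+r\}$ with $\alpha=\min (J\cap I)$ and $\beta=\max(J\cap I)$, and $\delta\le\alpha\le\beta\le\Delta$. The vertices of $X$ with degree in $I$ number at most $n_\alpha+\dots+n_\beta$, which by \eqref{eq:zetar} is at most the number of sets with size in $I$. The intervals $I$ are disjoint and cover $J$, so summing over them gives Hall's condition.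

Take a matching that covers $V$. If $S$ is matched to a vertex of degree $d$, reserve $S$ for an arbitrary $d$-element subset of $S$; leave the unmatched sets free. Then (S1) holds since $d\le|S|\le d+r$, and (S2) holds since each vertex is matched to exactly one set.
\end{proof}

For a state $\sigma=(\varphi,a)$ and $D\subseteq[l]$ put
\[
N(D)=|\{x\in V:E_\varphi(x)=D\}|,\qquad R(D)=|\{S: a(S)=D\}|,\qquad s(D)=N(D)-R(D).
\]
We call $s$ the \emph{surplus} of $\sigma$: it is the excess of vertices over reserved sets at $D$. Summed over the sets $D$ of size $d$, the numbers $N(D)$ give $n_d$ because $\varphi$ is proper, and the numbers $R(D)$ give $n_d$ by (S2). Therefore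
\begin{equation}\label{eq:zero}
\sum_{|D|=d}s(D)=0\qquad\text{for every }d\ge 0.
\end{equation}
The color $\infty$ absorbs a surplus of one.

\begin{lemma}\label{lem:finish}
If a state $(\varphi,a)$ has $s(D)\le1$ for all $D\subseteq[l]$, then $G$ has a distinguishing $r$-coloring with the colors $[l]\cup\{\infty\}$ and edge coloring $\varphi$.
\end{lemma}

\begin{proof}
For $D\subseteq[l]$ let
\[
L(D)=\{S\neq\emptyset: a(S)=D\}\cup\{D\cup\{\infty\}\}.
\]
We claim $|L(D)|\ge N(D)$. If $D\ne\emptyset$, every set reserved for $D$ is nonempty, so $|L(D)|=R(D)+1\ge N(D)$. If $D=\emptyset$, then \eqref{eq:zero} for $d=0$ has a single term and gives $R(\emptyset)=N(\emptyset)$; at most one set reserved for $\emptyset$, namely $S=\emptyset$, is left out of the list, so $|L(\emptyset)|\ge R(\emptyset)-1+1=N(\emptyset)$.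

The lists $L(D)$ are pairwise disjoint: a subset of $[l]$ is reserved for at most one $D$, the set $D\cup\{\infty\}$ determines $D$, and the two kinds of members are told apart by $\infty\notin[l]$. Each member of $L(D)$ is nonempty, contains $D$, and has at most $r$ elements outside $D$; for $D\cup\{\infty\}$ this uses $r\ge1$.

For each $D$, assign to the $N(D)$ vertices $x$ with $E_\varphi(x)=D$ distinct sets $S_x\in L(D)$. If $S_x\ne D$, put $A(x)=S_x\setminus D$. If $S_x=D$, then $D\ne\emptyset$, and we put $A(x)=\{t\}$ for some $t\in D$. In both cases $1\le|A(x)|\le r$ and $C(x)=S_x$, and the sets $S_x$ are pairwise distinct.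
\end{proof}

By \eqref{eq:zero} the surplus has average $0$ on the sets of each size, so it is small as soon as it is nearly constant there. A sum of squares is the natural measure of how far it is from that. Put
\[
F(\sigma)=\sum_{D\subseteq[l]}s(D)^2 ,
\]
and call a state \emph{optimal} if it minimizes $F$ among all states. There are finitely many states and at least one, so optimal states exist.

\begin{proposition}\label{prop:balance}
If $\sigma$ is an optimal state and $D,W\subseteq[l]$ have $|D|=|W|$, then $|s(D)-s(W)|\le2$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:general}, assuming Proposition~\ref{prop:balance}]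
The lower bound was shown in Section~\ref{sec:intro}. Let $\sigma$ be an optimal state. If $s(D)\ge2$ for some $D$, then $s(W)\ge0$ for all $W$ with $|W|=|D|$ by Proposition~\ref{prop:balance}, and the sum in \eqref{eq:zero} for $d=|D|$ is at least $2$, which is false. So $s(D)\le1$ for all $D$. Lemma~\ref{lem:finish} gives a distinguishing $r$-coloring with $l+1$ colors in which $\infty$ occurs on no edge.
\end{proof}

\section{Exchanging two colors}\label{sec:two}

We first prove Proposition~\ref{prop:balance} when $D$ and $W$ differ by the exchange of one color, and we record what can be done when no strict improvement of $F$ is possible. The basic move is to exchange two colors along a path on which they alternate. The difficulty is that a path has two ends: the move that corrects the surplus at one end disturbs it at the other.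

\begin{example}\label{ex:P4}
Let $G$ be the path $x_1x_2x_3x_4$ and $r=1$. Here $n_1=n_2=2$ and $\chi'=2$. Condition \eqref{eq:zeta} fails for $l\le2$ at $\alpha=\beta=2$, and for $l=3$ it reads $6\ge2$, $4\ge2$, $7\ge4$; so $l=3$. Color the edges $x_1x_2,x_2x_3,x_3x_4$ with $1,3,1$. Then $N(\{1\})=N(\{1,3\})=2$. Reserve $\{1\}$ for $\{1\}$, $\{2\}$ for $\{2\}$, and both $\{1,3\}$ and $\{1,2,3\}$ for $\{1,3\}$. The surplus is $1$ at $\{1\}$, $-1$ at $\{2\}$ and $0$ elsewhere, so $F=2$.

To remove the surplus we recolor $x_1x_2$ with $2$, which moves $x_1$ from $\{1\}$ to $\{2\}$. But it also moves $x_2$ from $\{1,3\}$ to $\{2,3\}$. The surplus is now $-1$ at $\{1,3\}$, $1$ at $\{2,3\}$ and $0$ elsewhere, and still $F=2$. The remedy is to let $x_2$ take a reservation along: we reserve $\{1,2,3\}$ for $\{2,3\}$ instead of $\{1,3\}$. Now $s=0$ everywhere and $F=0$. The reserved sets can be handed out without $\infty$, namely $C(x_1)=\{2\}$, $C(x_2)=\{1,2,3\}$, $C(x_3)=\{1,3\}$, $C(x_4)=\{1\}$.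

We could have moved the other reservation for $\{1,3\}$. The set $\{1,3\}$ does not contain $\{2,3\}$, so we must exchange the colors in the reserved set as well: cancel the reservation of $\{1,3\}$ and reserve the free set $\{2,3\}$ for $\{2,3\}$. Had $\{2,3\}$ been reserved already, its reservation would have been pushed to $\{1,3\}$ in return, possibly changing the surplus at a further place, and the chain of repairs would go on.
\end{example}

The example shows that reservations behave like alternating paths: they move under an exchange of two colors, and a move affects at most two of them. We now treat both kinds of moves alike. Fix a state $\sigma=(\varphi,a)$ and distinct colors $b,c\in[l]$. Let $\tau$ be the transposition of $b$ and $c$, acting on subsets of $[l]$. Note that $\tau D\ne D$ if and only if $D$ contains exactly one of $b,c$. There are two kinds of \emph{switches}.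

\medskip\noindent\emph{Path switches.} The edges colored $b$ or $c$ form a subgraph in which every vertex has at most one edge of each of the two colors. Its components with at least one edge are paths and cycles; two parallel edges colored $b$ and $c$ form a cycle of length $2$. Each path component with at least one edge is a switch, and \emph{flipping} it means exchanging $b$ and $c$ on its edges. Its \emph{ends} are its two endpoints. The end $x$ is \emph{located at} $E_\varphi(x)$ and has \emph{weight} $+1$. A vertex $x$ is an end of a path switch if and only if it has degree $1$ in the subgraph, that is, if and only if $\tau E_\varphi(x)\ne E_\varphi(x)$.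

\medskip\noindent\emph{Orbit switches.} Each orbit $\{S,\tau S\}$ of $\tau$ on the subsets of $[l]$, of size $1$ or $2$, is a switch. \emph{Flipping} it means, simultaneously for all reserved members $S$ of the orbit, canceling the reservation of $S$ and reserving $\tau S$ for $\tau a(S)$. Its \emph{ends} are its reserved members $S$ with $\tau a(S)\ne a(S)$. The end $S$ is \emph{located at} $a(S)$ and has \emph{weight} $-1$.

\medskip
Every switch has at most two ends, and every end belongs to exactly one switch.

\begin{lemma}\label{lem:flip}
Flipping any collection of switches turns $\sigma$ into a state $\sigma'$, with surplus $s'$, say. If $\tau D=D$, then $s'(D)=s(D)$. If $\tau D\ne D$, then $s(D)$ is the sum of the weights of the ends located at $D$, and $s'(D)$ is the same sum after each end of a flipped switch has been moved from its location $Y$ to $\tau Y$.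
\end{lemma}

\begin{proof}
Different switches involve disjoint sets of edges or disjoint orbits, so the flips do not interfere. If $x$ is an endpoint of a flipped path, its only edge colored $b$ or $c$ changes color, so the coloring stays proper at $x$ and $E_\varphi(x)$ becomes $\tau E_\varphi(x)$. At an inner vertex of a flipped path the two edges exchange their colors and $E_\varphi(x)$ is unchanged; at all other vertices nothing changes. In a flipped orbit each set receives at most one reservation, since $\tau$ permutes the orbit. From $a(S)\subseteq S$ we get $\tau a(S)\subseteq\tau S$, and $|\tau S\setminus\tau a(S)|=|S\setminus a(S)|$ and $|\tau a(S)|=|a(S)|$. So (S1) and (S2) are preserved, and $\sigma'$ is a state.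

If $\tau D\ne D$, the vertices counted by $N(D)$ are the ends of weight $+1$ located at $D$, and the sets counted by $R(D)$ are the ends of weight $-1$ located at $D$. A flip replaces $E_\varphi(x)$ by $\tau E_\varphi(x)$ for its ends $x$, or a reservation for $Y$ by a reservation for $\tau Y$; the latter changes $R$ only if $\tau Y\ne Y$, that is, only for ends. This gives all statements on $s$ and $s'$.
\end{proof}

The values of $s$ thus change only within pairs. A \emph{site} of $\tau$ is a pair $v=\{D,\tau D\}$ with $b\in D$ and $c\notin D$; the sites partition the sets not fixed by $\tau$. The \emph{discrepancy} of $v$ is $\operatorname{disc}(v)=s(D)-s(\tau D)$. An end at $v$, meaning an end located at $D$ or $\tau D$, has \emph{charge} equal to its weight if it is located at $D$ and to minus its weight if it is located at $\tau D$. By Lemma~\ref{lem:flip}, $\operatorname{disc}(v)$ is the sum of the charges, all equal to $\pm1$, of the ends at $v$; flipping a switch negates the charges of its ends; and $s(D)+s(\tau D)$ is invariant under flips. Since $s(D)^2+s(\tau D)^2=\frac12\bigl(s(D)+s(\tau D)\bigr)^2+\frac12\operatorname{disc}(v)^2$, we obtain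
\begin{equation}\label{eq:F}
F(\sigma')-F(\sigma)=\tfrac12\sum_v\bigl(\operatorname{disc}'(v)^2-\operatorname{disc}(v)^2\bigr),
\end{equation}
where the sum is over the sites of $\tau$ and $\operatorname{disc}'$ refers to $\sigma'$. Also, $\operatorname{disc}'(v)=-\operatorname{disc}(v)$ means that the two values of $s$ on $v$ are interchanged, and $\operatorname{disc}'(v)=\operatorname{disc}(v)$ means that they are unchanged.

\begin{lemma}\label{lem:local}
Let $\sigma$ be an optimal state with surplus $s$, let $\tau$ be a transposition of $[l]$, and let $v$ be a site of $\tau$ with $t=|\operatorname{disc}(v)|\ne0$. Then $t\le2$, and: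
\begin{itemize}
\item[(i)] if $t=2$, there is an optimal state whose surplus arises from $s$ by interchanging the two values on $v$;
\item[(ii)] if $t=1$, there is an optimal state whose surplus arises from $s$ by interchanging the two values on $v$, and possibly also the two values on exactly one other site of $\tau$.
\end{itemize}
\end{lemma}

\begin{proof}
To organize the chain of repairs of Example~\ref{ex:P4}, we decide beforehand which end compensates for which. At each site $w$, repeatedly choose two ends of opposite charge that have not yet been chosen and declare them \emph{partners}. This stops when the remaining ends at $w$ all have the same charge. Partners contribute $0$ to $\operatorname{disc}(w)$, so exactly $|\operatorname{disc}(w)|$ ends remain, each with charge equal to the sign of $\operatorname{disc}(w)$; call them \emph{single}. Call the two ends of a switch with two ends \emph{mates}. Let $H$ be the multigraph on the set of all ends with an edge between mates and an edge between partners (Figure~\ref{fig:H}). Every end has at most one mate and at most one partner, so $H$ has maximum degree at most $2$, and single ends have degree at most $1$.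

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node[draw,circle,label=above:{$+1$},label=below:{at $\{1\}$}] (a1) at (0,2.1) {$x_1$};
\node[draw,circle,label=above:{$+1$},label=below:{at $\{1,3\}$}] (a2) at (2,2.1) {$x_2$};
\node[draw,rectangle,label=above:{$-1$},label=below:{at $\{1,3\}$}] (a3) at (4,2.1) {$\{1,2,3\}$};
\node[draw,rectangle,label=above:{$+1$},label=below:{at $\{2\}$}] (b1) at (0,0) {$\{2\}$};
\node[draw,rectangle,label=above:{$-1$},label=below:{at $\{1\}$}] (b2) at (2,0) {$\{1\}$};
\node[draw,circle,label=above:{$+1$},label=below:{at $\{1\}$}] (b3) at (4,0) {$x_4$};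
\node[draw,circle,label=above:{$+1$},label=below:{at $\{1,3\}$}] (b4) at (6,0) {$x_3$};
\node[draw,rectangle,label=above:{$-1$},label=below:{at $\{1,3\}$}] (b5) at (8,0) {$\{1,3\}$};
\draw[thick] (a1)--(a2); \draw[thick,dashed] (a2)--(a3);
\draw[thick] (b1)--(b2); \draw[thick,dashed] (b2)--(b3);
\draw[thick] (b3)--(b4); \draw[thick,dashed] (b4)--(b5);
\end{tikzpicture}
\caption{The multigraph $H$, for one choice of partners, for the path $x_1x_2x_3x_4$ with edge colors $1,3,1$, the sets $\{1\},\{2\},\{1,3\},\{1,2,3\}$ reserved for $\{1\},\{2\},\{1,3\},\{1,3\}$, and $(b,c)=(1,2)$. Circles are ends of path switches and boxes are ends of orbit switches; each end shows its charge above and its location below. Solid edges join mates and dashed edges join partners. Flipping the two switches that meet the upper component lowers $F$ from $2$ to $0$.}\label{fig:H}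
\end{figure}

Let $e_0$ be a single end at $v$; one exists since $t\ge1$. Its component in $H$ is a path $P$ starting at $e_0$, possibly consisting of $e_0$ alone. Flip all switches that have an end in $P$, and let $\sigma'$ be the resulting state. The mate of an end in $P$ is in $P$, so the ends whose charge is negated are exactly those in $P$. The partner of an end in $P$ is in $P$, so two partners still have opposite charges. Hence discrepancies change only through the single ends in $P$. Inner vertices of $P$ have degree $2$ and are not single, so the single ends in $P$ are $e_0$ and possibly the last vertex $e^*\ne e_0$ of $P$. Negating $i$ single ends at a site with discrepancy $\varepsilon u$, where $\varepsilon=\pm1$ and $u\ge i$, turns the discrepancy into $\varepsilon(u-2i)$. Let $\Theta=2\bigl(F(\sigma')-F(\sigma)\bigr)$. Optimality of $\sigma$ gives $\Theta\ge0$, and \eqref{eq:F} gives $\Theta$ in each of three cases.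

\emph{Case 1: $e_0$ is the only single end in $P$.} Then $\Theta=(t-2)^2-t^2=4-4t$. So $t=1$, $\operatorname{disc}(v)$ is negated, and no other discrepancy changes.

\emph{Case 2: $e^*$ is a single end at a site $w\ne v$.} Let $u=|\operatorname{disc}(w)|\ge1$. Then $\Theta=(4-4t)+(4-4u)$. Both terms are at most $0$, so $t=u=1$, and exactly the discrepancies of $v$ and $w$ are negated.

\emph{Case 3: $e^*$ is a single end at $v$.} Then $t\ge2$ and $\Theta=(t-4)^2-t^2=16-8t$. So $t=2$, $\operatorname{disc}(v)$ is negated, and no other discrepancy changes.

In every case $t\le2$ and $\Theta=0$, so $\sigma'$ is optimal. If $t=2$ we are in Case~3, which gives (i). If $t=1$ we are in Case~1 or~2, which gives (ii).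
\end{proof}

\section{Sets of equal size}\label{sec:global}

For $|D|=|W|$, call $|D\setminus W|=|W\setminus D|$ the \emph{distance} of $D$ and $W$. Sets at distance $\rho$ are linked by $\rho$ exchanges of one color, so the bound $t\le2$ alone gives only $|s(D)-s(W)|\le2\rho$. To do better we use the interchanges of Lemma~\ref{lem:local} to carry a large value of $s$ step by step toward a small one, through optimal states. The obstacle is the second site in part (ii), over which we have no control: while the large value advances, the small value may retreat. We show that in a counterexample of least distance this retreat happens at every step, that this determines the surplus next to both sets, and that the values so determined are inconsistent.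

For $b\in D$ and $c\notin D$ write $D-b+c=(D\setminus\{b\})\cup\{c\}$. A triple $(\sigma,D,W)$ is \emph{bad} if $\sigma$ is an optimal state, $|D|=|W|$, and the surplus of $\sigma$ satisfies $s(D)-s(W)\ge3$. Suppose that bad triples exist, let $\rho$ be the least distance of $D$ and $W$ over all bad triples, and call a bad triple \emph{closest} if its distance is $\rho$. We have $\rho\ge1$ since $D\ne W$. If $\rho=1$, then $\{D,W\}$ is a site of a transposition with discrepancy of absolute value at least $3$, contrary to Lemma~\ref{lem:local}. So $\rho\ge2$.

\begin{lemma}\label{lem:step}
Let $(\sigma,D,W)$ be a closest bad triple with surplus $s$, and let $M=s(D)$. Let $b\in D\setminus W$ and $c\in W\setminus D$, and put $D'=D-b+c$ and $W'=W-c+b$. Then: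
\begin{itemize}
\item[(a)] $s(W)=M-3$, $s(D')=M-1$ and $s(W')=M-2$;
\item[(b)] there is an optimal state $\sigma'$ whose surplus $s'$ arises from $s$ by interchanging the values at $D,D'$ and the values at $W,W'$; the triple $(\sigma',D',W')$ is a closest bad triple with $s'(D')=M$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $m=s(W)\le M-3$ and let $\tau$ be the transposition of $b$ and $c$. Then $D'=\tau D$ and $W'=\tau W$, so $v=\{D,D'\}$ and $w=\{W',W\}$ are sites of $\tau$. We have $D'\setminus W=D\setminus W'=(D\setminus W)\setminus\{b\}$, a set of size $\rho-1\ge1$. In particular $D\ne W'$; these are the members of $v$ and $w$ that contain $b$, so $v\ne w$. By the choice of $\rho$: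
\begin{equation}\label{eq:forbid}
\text{every optimal state has surplus difference at most $2$ on $D',W$ and on $D,W'$.}
\end{equation}
Applied to $\sigma$, this gives $s(D')\le m+2\le M-1$ and $s(W')\ge M-2\ge m+1$. With Lemma~\ref{lem:local} we get $M-s(D')\in\{1,2\}$ and $s(W')-m\in\{1,2\}$.

If $M-s(D')=2$, Lemma~\ref{lem:local}(i) for $v$ gives an optimal state with value $M$ at $D'$ and $m$ at $W$, contrary to \eqref{eq:forbid}. So $s(D')=M-1$, and $M-1\le m+2$ together with $m\le M-3$ gives $m=M-3$. If $s(W')-m=2$, Lemma~\ref{lem:local}(i) for $w$ gives an optimal state with value $m$ at $W'$ and $M$ at $D$, again contrary to \eqref{eq:forbid}. So $s(W')=m+1=M-2$. This proves (a).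

Apply Lemma~\ref{lem:local}(ii) to $v$, and let $\sigma'$ be the optimal state obtained. Then $s'(D')=M$. If the values on $w$ were not interchanged, we would have $s'(W)=m$, contrary to \eqref{eq:forbid}. So $w$ is the second site, $s'(W')=m=M-3$, and $(\sigma',D',W')$ is bad. Finally $D'\setminus W'=(D\setminus W)-b+c$ has size $\rho$.
\end{proof}

Part (a) says that every set one exchange from $D$ toward $W$ has surplus $M-1$, and every set one exchange from $W$ toward $D$ has surplus $M-2$. For $\rho=2$ this is already absurd: if $D\setminus W=\{b_1,b_2\}$ and $W\setminus D=\{c_1,c_2\}$, then $D-b_1+c_1=W-c_2+b_2$ is of both kinds. For larger $\rho$ we fix a set $X$ next to $W$ and use part (b) to bring the value $M$ next to $X$ without touching $X$.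

\begin{proof}[Proof of Proposition~\ref{prop:balance}]
Suppose the proposition fails. Then a bad triple exists; let $(\sigma_0,D,W)$ be a closest one, with surplus $s_0$ and $M=s_0(D)$. Write $D\setminus W=\{b_1,\dots,b_\rho\}$ and $W\setminus D=\{c_1,\dots,c_\rho\}$, where $\rho\ge2$, and for $0\le j\le\rho-1$ put
\[
D_j=(D\setminus\{b_1,\dots,b_j\})\cup\{c_1,\dots,c_j\},\qquad W_j=(W\setminus\{c_1,\dots,c_j\})\cup\{b_1,\dots,b_j\}.
\]
For $1\le j\le\rho-1$ we have $b_j\in D_{j-1}\setminus W_{j-1}$ and $c_j\in W_{j-1}\setminus D_{j-1}$, and $D_j=D_{j-1}-b_j+c_j$, $W_j=W_{j-1}-c_j+b_j$. Applying Lemma~\ref{lem:step}(b) for $j=1,\dots,\rho-2$ in turn, we obtain closest bad triples $(\sigma_j,D_j,W_j)$ for $0\le j\le\rho-2$, with surpluses $s_j$ such that $s_j(D_j)=M$ and such that $s_j$ and $s_{j-1}$ differ only on $D_{j-1},D_j,W_{j-1},W_j$.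

Let $X=D_{\rho-1}$. Lemma~\ref{lem:step}(a) for $(\sigma_{\rho-2},D_{\rho-2},W_{\rho-2})$ with the colors $b_{\rho-1},c_{\rho-1}$ gives $s_{\rho-2}(X)=M-1$. On the other hand,
\[
X=(D\cap W)\cup\{b_\rho,c_1,\dots,c_{\rho-1}\}=W-c_\rho+b_\rho ,
\]
so Lemma~\ref{lem:step}(a) for $(\sigma_0,D,W)$ with the colors $b_\rho,c_\rho$ gives $s_0(X)=M-2$. But $X$ is none of $D_0,\dots,D_{\rho-2}$, which do not contain $c_{\rho-1}\in X$, and none of $W_0,\dots,W_{\rho-2}$, which contain $c_\rho\notin X$. So $s_{\rho-2}(X)=s_0(X)$, that is, $M-1=M-2$, a contradiction.
\end{proof}

This completes the proofs of Theorems~\ref{thm:general} and~\ref{thm:main}.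

\section{Complete graphs}\label{sec:Kn}

\begin{proof}[Proof of Proposition~\ref{prop:Kn}]
All $n\ge2$ vertices have degree $\Delta=n-1$, so $\zeta(K_n)\ge n$ by Lemma~\ref{lem:index}. For $l=n$ the only inequality in \eqref{eq:zeta} is $\binom n{n-1}+\binom nn=n+1\ge n$. Hence $\zeta(K_n)=n$, and $n\le\chi^{vi}_{vt}(K_n)\le n+1$ by Theorem~\ref{thm:main}.

Let $n\ge3$ be odd. Take $\mathbb Z_n$ as the set of vertices and of colors, and color the edge $ij$ with $i+j$. The edges at $i$ have the distinct colors $i+j$, $j\ne i$, so they miss exactly the color $2i$. Give each vertex the color of one of its edges. Then $C(i)=\mathbb Z_n\setminus\{2i\}$, and these sets are distinct because $2$ is invertible modulo $n$. So $\chi^{vi}_{vt}(K_n)=n$. For $n=2$, color the edge with $1$ and the vertices with $1$ and $2$.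

Let $n\ge4$ be even and suppose that $K_n$ has an $n$-VDVIT coloring. The $n-1$ edges at a vertex $x$ miss exactly one color $m(x)\in[n]$, so $C(x)$ is $[n]\setminus\{m(x)\}$ or $[n]$. For a color $c$ let $V_c=\{x:m(x)=c\}$. The edges of color $c$ form a matching that covers exactly the vertices outside $V_c$, so $n-|V_c|$ is even, and $|V_c|$ is even because $n$ is. The vertices of $V_c$ have distinct color sets among $[n]\setminus\{c\}$ and $[n]$, so $|V_c|\le2$. Thus a nonempty class $V_c$ has exactly two vertices, and one of them has color set $[n]$. At most one vertex of $K_n$ has color set $[n]$, so there is only one nonempty class, and $n=2$. This contradiction shows $\chi^{vi}_{vt}(K_n)=n+1$.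
\end{proof}

\begin{remark}
The same graphs show that the constant $2$ in Proposition~\ref{prop:balance} cannot be lowered. Let $n\ge4$ be even, $r=1$, $l=n$, and take an optimal state of $K_n$. Its surplus vanishes on sets of size other than $n-1$, where $N=R=0$. If it vanished everywhere, the reserved sets alone would suffice in the proof of Lemma~\ref{lem:finish}, and $K_n$ would have an $n$-VDVIT coloring. So by \eqref{eq:zero} the surplus takes a positive and a negative value on the sets of size $n-1$, and these differ by at least $2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Fournier}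
J.-C. Fournier, \emph{Cahiers CERO} 15 (1973).

\bibitem{problem}
\emph{Vertex-distinguishing I- and VI-total colorings of $S_m\vee F_n$, $S_m\vee W_n$ and $F_n\vee W_n$},
\texttt{https://\allowbreak combinatorialpress.com/\allowbreak article/\allowbreak jcmcc/\allowbreak Volume\%20113/\allowbreak Vertex-distinguishing\%20\allowbreak I-\%20A\%20nd\%20\allowbreak Vl-total\%20\allowbreak colorings\%20\allowbreak of\%20\allowbreak Smv\%20Fn\%2C\%20\allowbreak Smv\%20Wnand\%20\allowbreak Fn\%20v\%20\allowbreak Wnl.PDF}

\end{thebibliography}
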